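# Cut ideals, the minor $K_5$, and a family of capped prisms

## A guess: quartics suffice exactly when $K_5$ is not a minor

To a finite connected graph $G$ one attaches an ideal $I_G$, which records the relations among the cuts of $G$, and a number $\mu(G)$, the largest degree needed to generate it. A guess that presents itself from small examples is the following.

**Conjecture.** $\mu(G)\le 4$ if and only if $G$ does not contain $K_5$ as a minor.

It is stated in the talk "Minimal Generators Of Cut-Ideals Of Graphs Without K4 -Minors." (http://www.users.muohio.edu/jiangt/AMS-meeting/Chen-talk.pdf). These notes show that one half of it is true, in a sharper form, and that the other half is false, already for planar graphs. First we need the definitions, then some cases by hand.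

Let $\mathbb K$ be a field and $G=(V,E)$ a finite connected graph. We take $E\neq\emptyset$, because for a single vertex the map below sends the only variable to the empty product $1$ and degrees lose their meaning.

**Definition (cuts).** For a partition $V=A\cup B$, where one part may be empty, the cut $A|B$ is the set of edges with one end in $A$ and the other in $B$; $A|B$ and $B|A$ are identified.

Since $G$ is connected, the edge set $A|B$ determines the unordered partition $\{A,B\}$. So a cut is the same thing as a coloring $f:V\to\{0,1\}$ up to swapping the colors, and there are $2^{|V|-1}$ cuts. An edge not in the cut is *mono* (monochromatic). The triangle has four cuts: the empty one, and one for each vertex, consisting of the two edges at that vertex.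

**Definition (cut ideal).** Take one variable $q_{A|B}$ for each cut and two variables $s_e,t_e$ for each edge, and let
$$\phi_G:\mathbb K[q]\to\mathbb K[s,t],\qquad q_{A|B}\mapsto\prod_{e\in A|B}s_e\prod_{e\notin A|B}t_e .$$
The cut ideal is $I_G=\ker\phi_G$. The number $\mu(G)$ is the largest degree of a polynomial in a minimal homogeneous generating set of $I_G$, with $\mu(G)=0$ if $I_G=0$.

In words: the image of a monomial $w$ records, for each edge $e$, how many factors of $w$ cut $e$ (the exponent of $s_e$) and how many leave it mono (the exponent of $t_e$), always counted with multiplicity. The two exponents add up to $\deg w$, so two monomials with the same image have the same degree.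

**Definition (fiber).** The fiber of a monomial $w$ is the set of all monomials $w'$ with $\phi_G(w')=\phi_G(w)$.

All members of a fiber have the same degree. Moreover, $I_G$ is spanned by differences of two monomials in a common fiber. Indeed, let $f=\sum_w\lambda_w w\in I_G$ and group its terms by image. Since $\phi_G$ sends monomials to monomials, $\phi_G(f)=0$ says that the coefficients in each group add up to $0$. A combination of monomials of one fiber with coefficient sum $0$ is a combination of differences of these monomials. So $I_G$ is homogeneous, and each graded piece $(I_G)_d$ is spanned by differences of two degree-$d$ monomials in a common fiber. The degrees of the elements in a minimal homogeneous generating set do not depend on the set chosen, by the usual graded Nakayama argument, so $\mu(G)$ is well defined.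

## Testing the guess: an edge, a path, the triangle, $K_4$

For a single edge $e$ there are two cuts, with images $t_e$ and $s_e$. Hence $I_{K_2}=0$ and $\mu(K_2)=0$.

For the path with two edges $e,f$ the cuts are $\emptyset,\{e\},\{f\},\{e,f\}$. Suppose that $w,w'$ lie in one fiber, and let $g$ be the exponent vector of $w$ minus that of $w'$, in this order of the cuts. Equal degree gives $g_1+g_2+g_3+g_4=0$, and equal $s$-exponents give $g_2+g_4=0$ and $g_3+g_4=0$. So $g$ is an integer multiple of $(1,-1,-1,1)$. If $g=c\,(1,-1,-1,1)$ with $c\ge0$, then
$$w=m\,(q_\emptyset q_{\{e,f\}})^c,\qquad w'=m\,(q_{\{e\}}q_{\{f\}})^c$$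
for a monomial $m$, and $w-w'$ is divisible by $q_\emptyset q_{\{e,f\}}-q_{\{e\}}q_{\{f\}}$. The ideal is generated by this quadric, and $\mu=2$.

For the triangle, the $s$-exponents of the four variables are $(0,0,0),(0,1,1),(1,0,1),(1,1,0)$. Together with the degree they determine a monomial: if $x_1,x_2,x_3$ are the exponents of the last three variables, then $x_2+x_3$, $x_1+x_3$, $x_1+x_2$ are given, hence so are the $x_i$, and the degree gives the exponent of $q_\emptyset$. All fibers are singletons, so $\mu(K_3)=0$.

For $K_4$ we use signs. Encode a cut by $\varepsilon\in\{\pm1\}^4$ up to a global sign, the edge $ik$ being cut iff $\varepsilon_i\varepsilon_k=-1$. Functions of $\varepsilon$ that are invariant under $\varepsilon\mapsto-\varepsilon$ form an $8$-dimensional space, and the $8$ products $\prod_{i\in T}\varepsilon_i$ with $|T|$ even are an orthogonal basis: the product of two different ones is $\prod_{i\in U}\varepsilon_i$ with $U\ne\emptyset$, which sums to $0$ over $\{\pm1\}^4$. Let $g$ be the difference of the exponents of two monomials in one fiber. Equal degree says $\sum g=0$. An edge $ik$ is cut equally often in both, which says $\sum g\cdot\frac12(1-\varepsilon_i\varepsilon_k)=0$,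 that is, $\sum g\,\varepsilon_i\varepsilon_k=0$. So $g$ is orthogonal to seven of the eight basis functions, and $g=c\,\varepsilon_1\varepsilon_2\varepsilon_3\varepsilon_4$ with $c\in\mathbb Z$. The product $\varepsilon_1\varepsilon_2\varepsilon_3\varepsilon_4$ is $+1$ on the empty cut and on the three balanced cuts, and $-1$ on the four cuts $\{i\}|\text{rest}$. As for the path, $I_{K_4}$ is generated by one binomial,
$$q_\emptyset\, q_{12|34}\,q_{13|24}\,q_{14|23}-q_{1|234}\,q_{2|134}\,q_{3|124}\,q_{4|123},$$
and $\mu(K_4)=4$.

Further values that fit the guess are $\mu(K_{2,3})=2$ and $\mu(K_{3,3})=\mu(K_{2,2,2})=\mu(K_2\times K_3)=4$. (For $K_{3,3}$: it has $9$ edges, so it has no $K_5$ minor, since $K_5$ has $10$.) There is also a result of Sturmfels and Sullivant: if $G=G_1\cup G_2$ with $G_1\cap G_2=K_1$ or $K_2$, then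
$$\mu(G)\le\max\{\mu(G_1),\mu(G_2),2\}. \tag{1}$$
In particular $\mu(T)\le2$ for every tree $T$, by gluing on one edge at a time. Everything so far agrees with the guess.

## Fibers that fall apart force generators

To bound $\mu$ from below one must show that some binomial is not a combination of binomials of smaller degree. In $K_4$ the fiber of $q_\emptyset q_{12|34}q_{13|24}q_{14|23}$ consists of two monomials with no common variable. This situation, relaxed a little, is the tool for everything that follows.

**Lemma 1.** Let $F$ be a fiber of degree $d$ with $F=F_1\sqcup F_2$, both parts nonempty, such that no variable divides both a member of $F_1$ and a member of $F_2$. Then every homogeneous generating set of $I_G$ contains an element of degree $d$. Hence $\mu(G)\ge d$.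

*Proof.* We compare $(I_G)_d$ with what lower degrees produce, by means of a linear functional. Let $J$ be the ideal generated by the elements of $I_G$ of degree $<d$. By the spanning statement above, $J_d$ is spanned by elements $m(w-w')$ with $w,w'$ in a common fiber of degree $<d$ and $m$ a monomial of degree $\ge1$.

Let $L$ be the linear functional on $\mathbb K[q]_d$ with $L(w)=1$ for $w\in F_1$ and $L(w)=0$ for all other monomials. Consider $m(w-w')$ as above. The monomials $mw$ and $mw'$ have the same image, so they lie in one fiber. If that fiber is not $F$, then $L$ vanishes on both. If it is $F$, then $mw$ and $mw'$ share a variable, namely any variable dividing $m$, so by hypothesis both lie in $F_1$ or both lie in $F_2$. In every case $L(mw-mw')=0$, so $L(J_d)=0$.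

Now take $u\in F_1$ and $v\in F_2$. Then $u-v\in(I_G)_d$ and $L(u-v)=1$, so $(I_G)_d\ne J_d$. A homogeneous generating set without an element of degree $d$ would give $(I_G)_d=J_d$, because its elements of degree $>d$ contribute nothing in degree $d$. $\square$

## A $K_5$ minor forces degree six

Recall that $G$ has a $K_5$ minor iff there are disjoint nonempty vertex sets $V_1,\dots,V_5$, each inducing a connected subgraph, with an edge between any two of them. For instance, contracting the five spokes shows that the Petersen graph has a $K_5$ minor: each $V_i$ is the pair of ends of a spoke.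

**Theorem C.** If a connected graph $G$ has a $K_5$ minor, then $\mu(G)\ge6$. Hence $\mu(G)\le5$ (a fortiori $\mu(G)\le4$) implies that $G$ is $K_5$-minor-free.

*Proof.* The plan is to exhibit a fiber of degree $6$ with exactly two members and no common variable.

**Step 1: restrict to sixteen cuts.** The purpose is to make the rest of $G$ invisible. Take $V_1,\dots,V_5$ as above. Since $G$ is connected, as long as some vertex lies in no $V_i$, some such vertex has a neighbor in a $V_i$ and can be added to it. So we may assume that the $V_i$ partition $V$. For $S\subseteq\{1,\dots,5\}$ with $|S|$ even let $C_S$ be the cut given by $\bigcup_{i\in S}V_i$. A cut contains no edge inside any $V_i$ iff each $V_i$ has a single color, because $V_i$ is connected. Such a cut comes from a set $S$ or from its complement, and exactly one of the two has even size. So the $16$ cuts $C_S$ are distinct and are exactly the cuts containing no edge inside any $V_i$. Encode $S$ by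
$$\varepsilon\in\mathcal E=\{\varepsilon\in\{\pm1\}^5:\ \varepsilon_1\varepsilon_2\varepsilon_3\varepsilon_4\varepsilon_5=1\},\qquad \varepsilon_i=-1\iff i\in S .$$
An edge between $V_i$ and $V_k$ lies in $C_S$ iff $\varepsilon_i\varepsilon_k=-1$. Write $\varepsilon=(\eta,\varepsilon_5)$, where $\eta\in\{\pm1\}^4$ is arbitrary and $\varepsilon_5=\eta_1\eta_2\eta_3\eta_4$.

**Step 2: the two monomials.** Let
$$h(\varepsilon)=\tfrac12(\varepsilon_1+\varepsilon_2+\varepsilon_3+\varepsilon_4),\qquad u=\prod_\varepsilon q_\varepsilon^{\max(h,0)},\qquad v=\prod_\varepsilon q_\varepsilon^{\max(-h,0)} .$$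
The value of $h$ is $2,1,0,-1,-2$ according to whether $\eta$ has $0,1,2,3,4$ minus signs. So $u$ contains the cut $\eta=(+,+,+,+)$ twice and each of the four one-minus cuts once. Its degree is $2+4=6$, and likewise for $v$. The supports are disjoint. In terms of sets,
$$u=q_{\emptyset}^2\prod_{i\le4}q_{\{i,5\}},\qquad v=q_{\{1,2,3,4\}}^2\prod_{i\le 4}q_{\{1,\dots,5\}\setminus\{i\}} .$$

We claim that the fiber of $u$ is $\{u,v\}$. Given this, Lemma 1 with $F_1=\{u\}$, $F_2=\{v\}$ finishes the proof.

**Step 3: turn the fiber into linear algebra.** Let $w$ be in the fiber of $u$. No edge inside a $V_i$ has $s_e$ in $\phi_G(u)$, so $w$ involves only the variables of the cuts $C_S$. Let $w$ be any monomial in these sixteen variables, and let $g(\varepsilon)\in\mathbb Z$ be the exponent of $q_\varepsilon$ in $u$ minus that in $w$. That the exponents of $w$ are nonnegative means $g\le u$, by which we mean that $g(\varepsilon)$ is at most the exponent of $q_\varepsilon$ in $u$, for every $\varepsilon$. Membership in the fiber means equal degree and, for all $i<k$, equally many factors cutting the edges between $V_i$ and $V_k$. (There is at least one such edge; edges inside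 a $V_i$ are then automatically counted alike.) As for $K_4$, this amounts to
$$\sum_\varepsilon g(\varepsilon)=0,\qquad \sum_\varepsilon g(\varepsilon)\,\varepsilon_i\varepsilon_k=0\quad(i<k). \tag{2}$$

Now consider the sixteen functions $1$, $\varepsilon_i$ $(i\le5)$, $\varepsilon_i\varepsilon_k$ $(i<k)$ on $\mathcal E$. They are pairwise orthogonal. Indeed, the product of two different ones is $\prod_{i\in U}\varepsilon_i$ with $U\ne\emptyset$ and $|U|\le4$. Flipping the signs of one coordinate in $U$ and one outside $U$ is a bijection of $\mathcal E$ that negates this product, so the product sums to $0$. Since $|\mathcal E|=16$, the sixteen functions form a basis of the functions $\mathcal E\to\mathbb Q$. So (2) says exactly that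
$$g(\varepsilon)=\sum_{i=1}^5c_i\varepsilon_i,\qquad c_i\in\mathbb Q. \tag{3}$$
In particular $g=h$ satisfies (2), and it corresponds to the exponents $\max(h,0)-h=\max(-h,0)$, that is, to $w=v$. So $v$ is in the fiber. It remains to show that $g=0$ and $g=h$ are the only integral solutions of (3) with $g\le u$.

**Step 4: show $c_5=0$.** Put $\Sigma=c_1+c_2+c_3+c_4$. We read off $g\le u$ by the number of minus signs of $\eta$.

- Two minus signs: $\varepsilon_5=1$ and $u$ has exponent $0$, so $g\le0$. The vector $-\eta$ also has two minus signs and $\varepsilon_5=1$. Adding the inequalities for $\eta$ and $-\eta$ gives $2c_5\le0$, so $c_5\le0$.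
- Three minus signs, with the plus sign at $i$: $\varepsilon_5=-1$, and $2c_i-\Sigma-c_5\le0$. Summing over $i\le4$ gives $-2\Sigma-4c_5\le0$, so $\Sigma\ge-2c_5$.
- One minus sign, at $i$: $\varepsilon_5=-1$, and $\Sigma-2c_i-c_5\le1$. Summing gives $2\Sigma-4c_5\le4$, so $\Sigma\le2+2c_5$.

The last two together give $-2c_5\le2+2c_5$, so $-\frac12\le c_5\le0$. At $\eta=(+,+,+,+)$ and $\eta=(-,-,-,-)$ we have $\varepsilon_5=1$, so integrality of $g$ gives $\Sigma+c_5\in\mathbb Z$ and $-\Sigma+c_5\in\mathbb Z$. Adding, $2c_5\in\mathbb Z$, and so $c_5\in\{0,-\frac12\}$. If $c_5=-\frac12$, then $1\le\Sigma\le1$, and $\Sigma+c_5=\frac12$ is not an integer. So $c_5=0$.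

**Step 5: show $c_1=\dots=c_4$ and finish.** With $c_5=0$, the function $g$ takes opposite values at $\eta$ and $-\eta$ when $\eta$ has two minus signs. Both values are $\le0$, so both are $0$. This says
$$c_1+c_2=c_3+c_4,\qquad c_1+c_3=c_2+c_4,\qquad c_1+c_4=c_2+c_3 .$$
Adding the first two gives $c_1=c_4$; the first and third give $c_1=c_3$; the last two give $c_1=c_2$. Call the common value $c$. At a one-minus $\eta$ we have $g=3c-c=2c$, so $2c\in\mathbb Z$. By Step 4, $0\le 4c=\Sigma\le2$. Hence $c\in\{0,\frac12\}$: either $g=0$ and $w=u$, or $g=h$ and $w=v$. $\blacksquare$

So the implication from $\mu(G)\le4$ to "no $K_5$ minor" holds. The other implication remains, and planar graphs, which have no $K_5$ minor, are the place to test it.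

## Planar graphs: the bare prism and why it fails

An attempt to prove $\mu\le4$ for planar graphs could begin with (1): split along $K_1$ or $K_2$ and work with the pieces. This says nothing about graphs that no two vertices can disconnect. For $n\ge3$ the $n$-gonal prism $P_n$ is such a graph: it has vertices $a_i,b_i$ $(i\in\mathbb Z_n)$, two cycles $A=(a_i)$ and $B=(b_i)$, and rungs $a_ib_i$. If two vertices of $A$ are removed, the cycle $B$ is intact and every remaining $a_i$ hangs on it by its rung; the same holds with $A$ and $B$ exchanged. If one vertex of each cycle is removed, two paths remain, joined by at least $n-2\ge1$ rungs. So let us look for large generators in prisms, using Lemma 1.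

We shall use one parity fact all the time. Going once around a cycle, the color changes an even number of times. So a cut meets every cycle in an even number of edges, and *an odd cycle contains at least one mono edge*. If $n$ is odd, and a monomial of degree $n$ has, in total, exactly $n$ mono edges on $A$ and $n$ on $B$, then every factor of every monomial in its fiber has exactly one mono edge on each of $A$ and $B$.

Let $n\ge3$ be odd and consider colorings of $P_n$ with one mono edge $a_pa_{p+1}$ on $A$ and one mono edge $b_qb_{q+1}$ on $B$. Write $Q_i$ for the quadrilateral $a_ia_{i+1}b_{i+1}b_i$, and let $R\subseteq\mathbb Z_n$ be the set of $i$ with $a_ib_i$ mono. As $Q_i$ has an even number of mono edges, exactly one of $i,i+1$ lies in $R$ iff exactly one of $p=i$, $q=i$ holds. So for $p=q$ we have $R=\emptyset$ or $R=\mathbb Z_n$. For $p\ne q$ the set $R$ is one of the cyclic intervals $\{p+1,\dots,q\}$ and $\{q+1,\dots,p\}$. All these occur: color $A$ with its mono edge at $p$ and put $b_i=a_i$ for $i\in R$, $b_i=1-a_i$ for $i\notin R$. The edge $b_ib_{i+1}$ differs in status from $a_ia_{i+1}$ exactly where membership in $R$ changes, so the mono edge of $B$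 is at $q$. Denote the cut by $[p,q;R]$.

The cuts with exactly one mono rung $j$ are
$$X_j=[j-1,\,j;\{j\}],\qquad Y_j=[j,\,j-1;\{j\}].$$
The monomials $x=\prod_jq_{X_j}$ and $y=\prod_jq_{Y_j}$ have the same image, since in each of them every edge of $P_n$ is mono exactly once. One would like the fiber of $x$ to fall apart into an "$X$ side" and a "$Y$ side". It does not, for the following reason. Fix $j$. The pair $X_j,X_{j+1}$ has positions $p\in\{j-1,j\}$, $q\in\{j,j+1\}$ and mono rungs $j,j+1$. The pair
$$[j,\,j;\emptyset],\qquad [j-1,\,j+1;\{j,j+1\}]$$
has the same totals. Similarly $Y_j,Y_{j+1}$ may be replaced by $[j,j;\emptyset]$ and $[j+1,j-1;\{j,j+1\}]$. Let $x',y'$ be the monomials obtained from $x,y$ by these replacements. Then $x,x'$ share the variable of $X_{j+2}$, next $x',y'$ share the variable of $[j,j;\emptyset]$, and $y',y$ share the variable of $Y_{j+2}$. So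
$$x-y=(x-x')+(x'-y')+(y'-y),$$
and each bracket is a variable times an element of $I_{P_n}$ of degree $n-1$. The binomial $x-y$ needs no new generator.

The culprits are visible. In each of $[j,j;\emptyset]$, $[j-1,j+1;\{j,j+1\}]$ and $[j+1,j-1;\{j,j+1\}]$, the quadrilateral $Q_j$ has exactly two mono edges, and they are *opposite*. In the first cut they are the $a$- and $b$-edge; in the other two they are the rungs. If such quadrilaterals could be forbidden, every factor would have a single mono rung. Now put a new vertex in the middle of $Q_j$ and join it to the four corners. If two opposite sides of $Q_j$ are mono, with different colors, then the new vertex agrees in color with one of them and creates a monochromatic triangle. And triangles are odd cycles, so a count of mono edges can forbid monochromatic triangles.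

## The capped prisms $G_n$

For odd $n\ge3$ let $G_n$ be the graph with vertices $a_i,b_i,c_i$ $(i\in\mathbb Z_n)$ and edges
$$a_ia_{i+1},\quad b_ib_{i+1},\quad a_ib_i,\quad c_ia_i,\quad c_ia_{i+1},\quad c_ib_i,\quad c_ib_{i+1}.$$
This is the $n$-gonal prism with a vertex $c_i$, the *cap*, placed in each quadrilateral face $Q_i=a_ia_{i+1}b_{i+1}b_i$ and joined to its four corners. It is planar: draw the $a$- and $b$-cycles concentrically, the rungs radially, and $c_i$ inside $Q_i$. Hence it has no $K_5$ minor.

**Theorem A.** $\mu(G_n)\ge n$ for every odd $n\ge3$. In particular $G_5$ (planar, $15$ vertices) has $\mu(G_5)\ge5$, so the conjecture is false.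

For part of the next statement recall two notions. A path decomposition of a graph is a sequence of vertex sets (bags) such that every vertex lies in some bag, every edge lies in a bag, and the bags containing a given vertex are consecutive. Its width is the largest bag size minus $1$, and the *pathwidth* is the least possible width. For example, the cycle $v_1v_2\cdots v_m$ has the bags $\{v_1,v_i,v_{i+1}\}$ for $i=2,\dots,m-1$, so its pathwidth is at most $2$. A *maximal planar* graph is a simple planar graph to which no edge can be added without losing planarity or simplicity; a simple graph drawn in the plane with all faces triangles is maximal planar.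

**Theorem B.**

1. $G_n$ is planar with $3n$ vertices, maximum degree $5$ and pathwidth $\le5$, and $\mu(G_n)\ge n=|V(G_n)|/3$. So $\mu$ is unbounded even on planar graphs of maximum degree $\le5$ and pathwidth $\le5$.
2. If $H$ arises from $G_n$ by adding any edges of the form $a_ia_k$ or $b_ib_k$, then $\mu(H)\ge n$. In particular $\mu$ is unbounded on maximal planar graphs.
3. For no constant $k$ do all planar graphs satisfy $\mu\le k$. So if $\{G:\mu(G)\le k\}$ can be described by excluded minors, at least one of them is planar.

## Tight colorings and their two letters

Fix an odd $n\ge3$. Consider the $4n+2$ odd cycles of $G_n$ consisting of the $n$-cycles $A$ and $B$ and, for each $i$, the triangles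
$$c_ia_ia_{i+1},\quad c_ib_ib_{i+1},\quad c_ia_ib_i,\quad c_ia_{i+1}b_{i+1}.$$
Each contains at least one mono edge in every coloring.

**Definition (tight).** A coloring is tight if each of these $4n+2$ cycles contains exactly one mono edge.

Since a triangle has one or three mono edges, tight means: one mono edge on $A$, one on $B$, and none of the $4n$ triangles is monochromatic. For $n=3$, here is a tight coloring:
$$(a_0,a_1,a_2)=(0,1,0),\qquad (b_0,b_1,b_2)=(0,0,1),\qquad c_0=c_2=1,\quad c_1\ \text{arbitrary}.$$
The mono edges are $a_2a_0$ on $A$ and $b_0b_1$ on $B$, and only the rung $a_0b_0$ is mono. The quadrilateral $Q_1$ has corners $a_1,a_2,b_2,b_1=1,0,1,0$ and is properly colored, so $c_1$ creates no monochromatic triangle. Each of $Q_0$ and $Q_2$ has three corners of color $0$ and one of color $1$, and its cap has color $1$.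

**Lemma 2.** In a tight coloring there is exactly one $j$ with $a_jb_j$ mono, and one of the following holds:

* type $X_j$: the mono edge of $A$ is $a_{j-1}a_j$ and the mono edge of $B$ is $b_jb_{j+1}$;
* type $Y_j$: the mono edge of $A$ is $a_ja_{j+1}$ and the mono edge of $B$ is $b_{j-1}b_j$.

The mono edges at $c_i$ are as follows. If $i\notin\{j-1,j\}$, they are either $\{c_ia_i,c_ib_{i+1}\}$ (state 0) or $\{c_ia_{i+1},c_ib_i\}$ (state 1). If $i\in\{j-1,j\}$, i.e. $j\in\{i,i+1\}$, there is exactly one mono edge at $c_i$:
$$X_i:\ c_ia_{i+1},\qquad X_{i+1}:\ c_ib_i,\qquad Y_i:\ c_ib_{i+1},\qquad Y_{i+1}:\ c_ia_i. \tag{4}$$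
Conversely, for every $j$, each of the types $X_j,Y_j$, and every choice of states $\sigma:\mathbb Z_n\setminus\{j-1,j\}\to\{0,1\}$, such a tight coloring exists.

*Proof.* Let $a_pa_{p+1}$ and $b_qb_{q+1}$ be the mono edges of $A$ and $B$, and let $R=\{i:a_ib_i\text{ mono}\}$. Each $Q_i$ has an even number of mono edges.

**Step 1: what the caps forbid.** We show:

$(*)$ *If $Q_i$ has exactly two mono edges, they share a vertex.*

Otherwise they are opposite, and their colors differ because the other two edges of $Q_i$ are not mono. The color of $c_i$ equals the color of one of them, and $c_i$ together with this edge is a monochromatic triangle among our $4n$, contradicting tightness.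

**Step 2: locate the mono rungs.** First let $i\notin\{p,q\}$. Then the $a$- and $b$-edge of $Q_i$ are not mono, so by parity none or both of the opposite rungs $a_ib_i$, $a_{i+1}b_{i+1}$ are. By $(*)$ there are none:
$$i\notin\{p,q\}\ \Longrightarrow\ i,\,i+1\notin R. \tag{5}$$

Next, $p\ne q$. Suppose $p=q$. Then $Q_p$ has two opposite mono edges, so by parity and $(*)$ all four of its edges are mono, and $p+1\in R$. But $p+1\notin\{p,q\}$, so (5) with $i=p+1$ gives $p+1\notin R$, a contradiction.

In $Q_p$ the $a$-edge is mono and the $b$-edge is not, since $p\ne q$. By parity exactly one of the rungs $p,p+1$ is mono, so $R\ne\emptyset$. If $j\in R$, then rung $j$ lies in both $Q_{j-1}$ and $Q_j$, and (5) forces $j-1,j\in\{p,q\}$, so $\{p,q\}=\{j-1,j\}$. If $j\ne j'$ were both in $R$, then $\{j-1,j\}=\{j'-1,j'\}$ would give $j=j'-1$ and $j-1=j'$, hence $2\equiv0\pmod n$, which is impossible for $n\ge3$. So $R=\{j\}$. The case $(p,q)=(j-1,j)$ is type $X_j$, and $(p,q)=(j,j-1)$ is type $Y_j$.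

**Step 3: read off the mono edges at the caps.** If $i\notin\{j-1,j\}$, then $Q_i$ has no mono edge: its $a$- and $b$-edge are not mono since $i\notin\{p,q\}$, and its rungs $i,i+1$ differ from $j$. So $a_i,b_{i+1}$ have one color and $a_{i+1},b_i$ the other, and the color of $c_i$ decides between the two states.

If $i\in\{j-1,j\}$, then exactly one rung of $Q_i$ is mono, namely rung $j$, and exactly one of its $a$- and $b$-edge is, because $\{p,q\}=\{j-1,j\}$. These two edges share a vertex. So three corners have equal color and one corner, the *odd corner*, has the other color. If $c_i$ had the color of the three, it would form a monochromatic triangle with a mono edge of $Q_i$. So $c_i$ has the color of the odd corner, and its only mono edge goes there. The mono edges of $Q_i$ and the odd corner are: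

* $X_i$: $a_ib_i,\ b_ib_{i+1}$; odd corner $a_{i+1}$.
* $X_{i+1}$: $a_{i+1}b_{i+1},\ a_ia_{i+1}$; odd corner $b_i$.
* $Y_i$: $a_ib_i,\ a_ia_{i+1}$; odd corner $b_{i+1}$.
* $Y_{i+1}$: $a_{i+1}b_{i+1},\ b_ib_{i+1}$; odd corner $a_i$.

This is (4).

**Step 4: every type and every choice of states occurs.** For $X_j$ put $a_{j+k}=k\bmod2$ for $0\le k\le n-1$, $b_j=a_j$, and $b_i=1-a_i$ for $i\ne j$.

As $n$ is odd, $a_{j-1}=(n-1)\bmod 2=0=a_j$, so $a_{j-1}a_j$ is the only mono edge of $A$. Further $b_j=0$, $b_{j+1}=1-1=0$ and $b_{j-1}=1$, and $b_{j+1},b_{j+2},\dots,b_{j-1}$ alternate. So $b_jb_{j+1}$ is the only mono edge of $B$. Only rung $j$ is mono.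

For $i\notin\{j-1,j\}$, $Q_i$ has no mono edge. Choose the color of $c_i$ freely. In each triangle at $c_i$ the two corners have different colors, so exactly one of them agrees with $c_i$ and there is exactly one mono edge. The two colors of $c_i$ give the two states.

Give $c_j$ the color of $a_{j+1}$ and $c_{j-1}$ the color of $b_{j-1}$. In $Q_j$ the corners $a_j,b_j,b_{j+1}$ have color $0$, and $a_{j+1},c_j$ have color $1$. In $Q_{j-1}$ the corners $a_{j-1},a_j,b_j$ have color $0$, and $b_{j-1},c_{j-1}$ have color $1$. In both cases, each of the two triangles containing the odd corner has as its only mono edge the one from the cap to the odd corner. Each of the other two triangles has two corners of color $0$ and the cap of color $1$, so its only mono edge is its edge on the quadrilateral.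

So the coloring is tight, of type $X_j$ with the chosen states. The automorphism $a_i\leftrightarrow b_i$, $c_i\mapsto c_i$ exchanges the types $X_j$ and $Y_j$ and exchanges states $0$ and $1$, so every type $Y_j$ with every choice of states occurs too. $\square$

By the lemma, type and states determine which edges are mono, hence determine the cut. So each type with a choice of states names exactly one variable.

## Two monomials of degree $n$ and their common fiber

*Proof of Theorem A.* We find two monomials of degree $n$, one made of $X$'s and one made of $Y$'s, in one fiber, and show that this fiber contains no mixture.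

**Step 1: choose the states so that the images agree.** Let $u=\prod_jq_{X_j}$, where all states are $0$. The naive partner, $\prod_jq_{Y_j}$ with all states $0$, does not have the same image. Order the edges at $c_i$ as
$$(c_ia_i,\ c_ia_{i+1},\ c_ib_i,\ c_ib_{i+1}).$$
State $0$ contributes $(1,0,0,1)$ to the mono counts and state $1$ contributes $(0,1,1,0)$. In $u$, the $n-2$ factors with $j\ne i,i+1$ have state $0$ at $i$, and by (4) $X_i$ and $X_{i+1}$ contribute $c_ia_{i+1}$ and $c_ib_i$. The total is
$$(n-2,\,1,\,1,\,n-2).$$
In the naive partner, $Y_i$ and $Y_{i+1}$ contribute $c_ib_{i+1}$ and $c_ia_i$, and the total is $(n-1,0,0,n-1)$. The two totals differ by $(1,0,0,1)-(0,1,1,0)$, so at each cap exactly one factor should change from state $0$ to state $1$.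

So let $v=\prod_jq_{Y_j}$, where in the factor of type $Y_j$ the state at $i=j-2$ is $1$ and all other states are $0$. This is allowed, since $j-2\notin\{j-1,j\}$ for $n\ge3$. Both $u$ and $v$ exist by Lemma 2.

**Step 2: check every edge.** The purpose is to verify $\phi_{G_n}(u)=\phi_{G_n}(v)$. Both have degree $n$, so it suffices to compare how often each edge is mono.

* $a_ia_{i+1}$: once in $u$ (from $X_{i+1}$), once in $v$ (from $Y_i$).
* $b_ib_{i+1}$: once in $u$ (from $X_i$), once in $v$ (from $Y_{i+1}$).
* $a_ib_i$: once in each.
* Edges at $c_i$ in $u$: $(n-2,1,1,n-2)$, as computed. In $v$, the factor $j=i+2$ has state $1$ at $i$, the other $n-3$ factors with $j\ne i,i+1$ have state $0$, and $Y_i,Y_{i+1}$ contribute $c_ib_{i+1}$ and $c_ia_i$. The total is $(n-3+1,\,1,\,1,\,n-3+1)=(n-2,1,1,n-2)$.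

So $u$ and $v$ lie in one fiber $F$, of degree $n$.

**Step 3: all factors in $F$ are tight.** Let $w\in F$, a product of $n$ cut variables with multiplicity. Let $Z$ be one of the $4n+2$ odd cycles. The total number of mono edges of $Z$ over the factors of $w$ is the sum of the exponents of $t_e$ for $e\in Z$, so it is the same as for $u$. There it is $n$, since each of the $n$ factors of $u$ is tight. Each factor of $w$ contributes at least $1$, because $Z$ is odd, so each contributes exactly $1$. So all factors of $w$ are tight, and Lemma 2 applies to them.

**Step 4: the letters propagate around the cycle.** Each rung is mono in exactly one factor of $w$, as in $u$, and each factor has exactly one mono rung. So $w=\prod_jq_{Z_j}$, where $Z_j$ has type $X_j$ or $Y_j$. Among tight cuts, the edge $a_ia_{i+1}$ is mono exactly in types $X_{i+1}$ and $Y_i$, and it is mono in exactly one factor of $w$. So exactly one of the statements "$Z_i$ has letter $Y$" and "$Z_{i+1}$ has letter $X$" holds. If $Z_i$ has letter $Y$, then $Z_{i+1}$ does not have letter $X$, so it has letter $Y$. If $Z_i$ has letter $X$, then $Z_{i+1}$ must have letter $X$. In both cases $Z_i$ and $Z_{i+1}$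 have the same letter. Since this holds for all $i\in\mathbb Z_n$, all $Z_j$ have letter $X$ or all have letter $Y$.

**Step 5: apply the criterion.** By Step 4, $F=F_X\sqcup F_Y$ with $u\in F_X$ and $v\in F_Y$. A cut of type $X_j$ is not of any type $Y_k$: the mono rung would force $k=j$, and then the mono edges of $A$, namely $a_{j-1}a_j$ and $a_ja_{j+1}$, differ. So no variable divides both a member of $F_X$ and a member of $F_Y$, and Lemma 1 gives $\mu(G_n)\ge n$. For $n=5$, $G_5$ is planar, hence $K_5$-minor-free, and $\mu(G_5)\ge5>4$. $\blacksquare$

Together with Theorem C: the condition $\mu(G)\le4$ implies that $G$ has no $K_5$ minor, the converse fails for $G_5$, and the conjectured equivalence is false.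

## Bounded degree, bounded pathwidth, triangulations

*Proof of Theorem B.*

**Part 1: degrees and a path decomposition.** The neighbors of $a_i$ are $a_{i-1},a_{i+1},b_i,c_{i-1},c_i$, so $\deg a_i=5$. Likewise $\deg b_i=5$, and $\deg c_i=4$. For the pathwidth, take the bags, in the order $W_1,W_1',W_2,W_2',\dots,W_n,W_n'$ (index $n+1$ means $1$),
$$W_i=\{a_1,b_1,a_i,b_i,c_i,a_{i+1}\},\qquad W_i'=\{a_1,b_1,b_i,c_i,a_{i+1},b_{i+1}\}.$$
The bags have size at most $6$. The edges $a_ia_{i+1}$, $a_ib_i$, $c_ia_i$, $c_ib_i$, $c_ia_{i+1}$ lie in $W_i$, and the edges $b_ib_{i+1}$, $c_ib_{i+1}$ lie in $W_i'$. The vertices $a_1,b_1$ lie in all bags. For $i\ge2$, $a_i$ lies exactly in $W_{i-1},W_{i-1}',W_i$, and $b_i$ exactly in $W_{i-1}',W_i,W_i'$. Each $c_i$ lies exactly in $W_i,W_i'$. In every case the bags are consecutive, so the pathwidth is at most $5$. Planarity was shown when $G_n$ was defined, and the bound on $\mu$ is Theorem A.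

**Part 2: chords do no harm.** We show that $u$ and $v$ still have the same image in $H$, and that the fiber can only shrink. The graphs $H$ and $G_n$ are connected with the same vertex set, so they have the same vertex partitions and hence the same variables. In a tight coloring the colors alternate along $A$ except across the mono edge $a_pa_{p+1}$, so whether $a_i$ and $a_k$ have equal colors depends only on $p$. In $u$ the factor $X_j$ has $p=j-1$, and in $v$ the factor $Y_j$ has $p=j$. In both monomials each $p\in\mathbb Z_n$ occurs exactly once, so an added edge $a_ia_k$ is mono equally often in $u$ and in $v$. The same holds for $b_ib_k$, with the position $q$ of the mono edge of $B$ ($q=j$ for $X_j$, $q=j-1$ for $Y_j$). Hence $\phi_H(u)=\phi_H(v)$.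

If $\phi_H(w)=\phi_H(u)$, then the exponents agree in particular for the edges of $G_n$, so $w\in F$. So the fiber $F_H$ of $u$ for $H$ satisfies $F_H\subseteq F=F_X\sqcup F_Y$, and it contains $u\in F_X$ and $v\in F_Y$. The parts $F_H\cap F_X$ and $F_H\cap F_Y$ are nonempty and no variable divides members of both, so Lemma 1 gives $\mu(H)\ge n$.

Now triangulate the two faces of $G_n$ bounded by $A$ and by $B$ with chords, each face by the $n-3$ chords from one of its vertices. All other faces of $G_n$ are already triangles at the caps. So $H$ is a simple planar graph all of whose faces are triangles, hence maximal planar. As a check, $H$ has $7n+2(n-3)=9n-6=3\cdot 3n-6$ edges, the number required of a maximal planar graph on $3n$ vertices. Since $n$ may be any odd number $\ge 3$, $\mu$ is unbounded on maximal planar graphs.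

**Part 3: excluded minors.** By Theorem A, for every $k$ there is a planar graph $G$ with $\mu(G)>k$, namely $G_n$ with $n>k$ odd, $n\ge3$. So no constant bounds $\mu$ on planar graphs. If $\{\mu\le k\}$ is given by excluded minors, this $G$, not being in the class, contains one of them as a minor. A minor of a planar graph is planar, so that excluded minor is planar. $\blacksquare$
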